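
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{corollary}[lemma]{Corollary}
\newtheorem{proposition}[lemma]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[lemma]{Remark}

\title{The variational principle fails for the entropy of Markov operators}


\begin{abstract}
For a Markov operator $T$ on $C(X)$, $X$ compact Hausdorff, the topological operator entropy $\mathbf h(T)$ is at least the supremum $e(T)$ of the measure-theoretic operator entropies $h_\mu(T)$ over all invariant probability measures $\mu$. We show that equality fails in general. The possible pairs $(e(T),\mathbf h(T))$ are exactly $(0,0)$ and all $(a,b)$ with $0<a\le b\le\infty$; thus the only relation that survives, besides $e(T)\le\mathbf h(T)$, is that $\mathbf h(T)>0$ forces $e(T)>0$. Strictly positive operators and operators with a single invariant measure can also violate the equality.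
\end{abstract}

\section{Introduction}

\subsection*{The two entropies}

Let $X$ be a nonempty compact Hausdorff space and $C(X)$ the space of real continuous functions on $X$. A \emph{Markov operator} is a linear map $T:C(X)\to C(X)$ that is positive ($f\ge0$ implies $Tf\ge0$) and satisfies $T1=1$. By the Riesz theorem $Tf(x)=\int f\,dP_x$ for a regular Borel probability measure $P_x$ that depends weak* continuously on $x$. So $T$ describes a random motion in $X$, and $T^if(x)$ is the expected value of the observable $f$ after $i$ steps from $x$. We write $P(X)$ for the set of regular Borel probability measures on $X$ with the weak* topology, a compact convex set, and $T^*:P(X)\to P(X)$ for the dual map, $\int f\,d(T^*\nu)=\int Tf\,d\nu$; it is continuous and affine. A measure $\mu\in P(X)$ is \emph{invariant} if $T^*\mu=\mu$. Invariant measures exist by the Markov--Kakutani theorem: a continuous affine self-map of a nonempty compact convex subset of a locally convex space has a fixed point.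

For a finite family $\mathcal F\subset C(X)$ put
\[
\mathcal F^n=\mathcal F\cup T\mathcal F\cup\dots\cup T^{n-1}\mathcal F .
\]

\emph{Topological operator entropy.} Let $d_{\mathcal F}(x,y)=\max_{f\in\mathcal F}|f(x)-f(y)|$, and for a pseudometric $d$ let $s(d,\varepsilon)$ be the maximal cardinality of an $\varepsilon$-separated set. Then
\[
\mathbf h(T,\mathcal F)=\lim_{\varepsilon\to0}\limsup_{n\to\infty}\frac1n\log s(d_{\mathcal F^n},\varepsilon),\qquad
\mathbf h(T)=\sup_{\mathcal F}\mathbf h(T,\mathcal F),
\]
the supremum being over all finite $\mathcal F\subset C(X)$.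

\emph{Measure-theoretic operator entropy.} Let $\mathcal F$ be a finite family of continuous functions $X\to[0,1]$; then $\mathcal F^n$ is again such a family, because $T$ is positive and $T1=1$. Let $\mathcal A_{\mathcal F}$ be the finite partition of $X\times[0,1]$ generated by the sets $\{(x,t):t\le f(x)\}$, $f\in\mathcal F$, and for $\mu\in P(X)$ let $H_\mu(\mathcal F)=H_{\mu\times\lambda}(\mathcal A_{\mathcal F})$, where $\lambda$ is Lebesgue measure on $[0,1]$ and $H$ is Shannon entropy. Then
\[
h_\mu(T,\mathcal F)=\limsup_{n\to\infty}\frac1nH_\mu(\mathcal F^n),\qquad h_\mu(T)=\sup_{\mathcal F}h_\mu(T,\mathcal F),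
\]
the supremum being over all finite families of continuous functions $X\to[0,1]$. We put
\[
e(T)=\sup\{h_\mu(T):\mu\in P(X)\text{ invariant}\}.
\]

For a deterministic motion, $Tf=f\circ\varphi$ with $\varphi:X\to X$ continuous, these are familiar objects. Here $d_{\mathcal F^n}(x,y)=\max_{i<n}d_{\mathcal F}(\varphi^ix,\varphi^iy)$ is the Bowen pseudometric built from $d_{\mathcal F}$. If $\mathcal F$ consists of the indicator functions of the cells of a clopen partition $\alpha$, then up to null sets $\mathcal A_{\mathcal F^n}$ is $\bigvee_{i<n}\varphi^{-i}\alpha$ times $[0,1]$, so that $h_\mu(T,\mathcal F)$ is the Kolmogorov--Sinai entropy $h_\mu(\varphi,\alpha)$. The classical variational principle says that the topological entropy of a continuous self-map of a compact metric space is the supremum of the entropies of its invariant probability measures. One is led to ask for an operator version. Half of it is known: for every Markov operator and every invariant $\mu$,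
\begin{equation}\label{eq:half}
h_\mu(T)\le\mathbf h(T).
\end{equation}
(We include a short proof, Corollary~\ref{cor:half}, since we need its mechanism anyway.) The converse is posed as an open question in \cite{EDS}: \emph{is $\mathbf h(T)=e(T)$ for every Markov operator?}

\subsection*{Why the answer is no}

In a deterministic system, observing $x$ late means observing another point, $\varphi^ix$. For a Markov operator the late observations $T^if(x)$ are integrals against the measure $(T^*)^i\delta_x$, and a mixture of points can carry more information than a point. Suppose that $T^*\delta_x=\frac13\delta_z+\frac23\delta_{z'}$, and that from $z$ and $z'$ the motion is deterministic. The numbers $T^if(x)$ may then determine the orbits of both $z$ and $z'$, so $x$ codes two orbits and the count of distinguishable points is squared. But if the motion never returns to points like $x$, no invariant measure sees them. This gives a counterexample at once (Section~\ref{sec:first}).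

\begin{theorem}\label{thm:disproof}
There are a compact metrizable space $X$ and a Markov operator $T$ on $C(X)$ with $\mathbf h(T)\ge\log4$ and $h_\mu(T)\le\log2$ for every invariant $\mu$.
\end{theorem}

In examples of this kind, points that code $k$ orbits multiply the entropy by at most $k$, and points that code infinitely many orbits can make it infinite. But entropy zero stays zero. This last fact holds for all Markov operators, and it is all that remains of the variational principle.

\begin{theorem}\label{thm:classification}
When $T$ ranges over all Markov operators on all spaces $C(X)$, $X$ nonempty compact Hausdorff,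
\[
\{(e(T),\mathbf h(T))\}=\{(0,0)\}\cup\{(a,b):0<a\le b\le\infty\}.
\]
\end{theorem}

\begin{theorem}\label{thm:positive}
If $f:X\to[0,1]$ is continuous and $\mathbf h(T,\{f\})>0$, then there is an invariant $\mu$ with $h_\mu(T,\{f\})>0$. Consequently $\mathbf h(T)=0$ if and only if $e(T)=0$.
\end{theorem}

The counterexamples described so far have a part that is left at once and never entered. This reducibility is not essential.

\begin{theorem}\label{thm:irreducible}
For every integer $q\ge3$ there is a Markov operator $T$ on $C(X)$, $X$ a Cantor set, such that $Tf>0$ everywhere whenever $0\ne f\ge0$ (so every invariant measure has full support), with $e(T)=\log2$ and $\mathbf h(T)=\log q$.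
\end{theorem}

Nor does uniqueness of the invariant measure help: see Proposition~\ref{prop:ue}. Theorem~\ref{thm:disproof} is proved in Section~\ref{sec:first}, the realization part of Theorem~\ref{thm:classification} in Section~\ref{sec:pairs}. The main work is Theorem~\ref{thm:positive}, in Section~\ref{sec:positive}. Theorem~\ref{thm:irreducible} is proved in Section~\ref{sec:irreducible}.

\subsection*{Conventions}

$\mathbb N=\{1,2,\dots\}$ and $\mathbb N_0=\{0,1,\dots\}$. Logarithms are natural, $\mathbf H(s)=-s\log s-(1-s)\log(1-s)$, and $\|\cdot\|$ is the supremum norm; $T$ is a contraction since $|Tf|\le T|f|\le\|f\|$.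

Let $r(d,\varepsilon)$ be the least number of sets of $d$-diameter $<\varepsilon$ that cover $X$. Then
\begin{equation}\label{eq:rs}
s(d,\varepsilon)\le r(d,\varepsilon),\qquad r(d,3\varepsilon)\le s(d,\varepsilon).
\end{equation}
Indeed a set of diameter $<\varepsilon$ contains at most one point of an $\varepsilon$-separated set, and the balls $\{y:d(x,y)\le\varepsilon\}$ around the points $x$ of a maximal $\varepsilon$-separated set cover $X$. This holds whether ``separated'' means distance $\ge\varepsilon$ or $>\varepsilon$, and nothing below depends on that choice. All these numbers are finite for $d=d_{\mathcal F}$, since $X$ is compact.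

We write $\sigma$ for the shift $(\sigma z)_i=z_{i+1}$. A \emph{subshift} over a finite alphabet $B$ is a nonempty closed set $\Lambda\subset B^{\mathbb N_0}$ with $\sigma\Lambda\subset\Lambda$. Let $N_n(\Lambda)$ be the number of words $z_0\dots z_{n-1}$, $z\in\Lambda$. As $\sigma\Lambda\subset\Lambda$, we have $N_{n+m}\le N_nN_m$, and the limit $h(\Lambda)=\lim\frac1n\log N_n(\Lambda)$ exists; it is the topological entropy of $\sigma|_\Lambda$.

\section{Two orbits in one point}\label{sec:first}

\begin{proof}[Proof of Theorem~\ref{thm:disproof}]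
Let $\Omega=\{0,1\}^{\mathbb N_0}$ and let $X$ be the disjoint union $\Omega\sqcup\Omega^2$. Put
\[
Tf(z)=f(\sigma z)\quad(z\in\Omega),\qquad Tf(z,z')=\tfrac13f(\sigma z)+\tfrac23f(\sigma z')\quad((z,z')\in\Omega^2),
\]
where $\sigma z,\sigma z'$ are points of the component $\Omega$. These are averages of values of $f$ at points depending continuously on the argument, so $T$ is a Markov operator on $C(X)$. After one step the motion is in $\Omega$, where it is deterministic; hence for $n\ge1$
\[
T^nf(z)=f(\sigma^nz),\qquad T^nf(z,z')=\tfrac13f(\sigma^nz)+\tfrac23f(\sigma^nz').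
\]

\emph{Topological entropy.} Let $f(z)=z_0$ on $\Omega$ and $f=0$ on $\Omega^2$. For $1\le i\le n-1$,
\[
T^if(z,z')=\tfrac13(z_i+2z_i')\in\{0,\tfrac13,\tfrac23,1\},
\]
and this number determines the pair $(z_i,z_i')$. So two points of $\Omega^2$ whose pairs differ for some $1\le i\le n-1$ are at $d_{\{f\}^n}$-distance at least $\frac13$. There are $4^{n-1}$ choices of these pairs, so $s(d_{\{f\}^n},\varepsilon)\ge4^{n-1}$ for $\varepsilon<\frac13$, and $\mathbf h(T)\ge\log4$.

\emph{Invariant measures.} Let $\mu$ be invariant. The function $g=1_{\Omega^2}$ is continuous and $Tg=0$. Hence $\mu(\Omega^2)=\int g\,d\mu=\int Tg\,d\mu=0$, and the restriction $\mu_\Omega$ of $\mu$ to $\Omega$ is a probability measure. Let $S$ be the Markov operator $Sg=g\circ\sigma$ on $C(\Omega)$. Then $\mu_\Omega$ is $S$-invariant: if $\tilde g\in C(X)$ extends $g\in C(\Omega)$ by $0$, then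
\[
\int g\circ\sigma\,d\mu_\Omega=\int T\tilde g\,d\mu=\int\tilde g\,d\mu=\int g\,d\mu_\Omega .
\]
Let $\mathcal F$ be a finite family of continuous functions $X\to[0,1]$. Since $\mu$ lives on $\Omega$, the number $H_\mu(\mathcal F^n)$ depends only on the restrictions to $\Omega$ of the functions in $\mathcal F^n$, and $(T^if)|_\Omega=S^i(f|_\Omega)$. So by \eqref{eq:half}, applied to $S$,
\begin{equation}\label{eq:restrict}
h_\mu(T,\mathcal F)=h_{\mu_\Omega}(S,\mathcal F|_\Omega)\le\mathbf h(S).
\end{equation}

It remains to see that $\mathbf h(S)\le\log2$. Given a finite $\mathcal F\subset C(\Omega)$ and $\varepsilon>0$, choose $m$ such that $|f(z)-f(z')|<\varepsilon/2$ for all $f\in\mathcal F$ when $z,z'$ agree in the first $m$ coordinates. If $z,z'$ agree in the first $n+m$ coordinates, then $\sigma^iz,\sigma^iz'$ agree in the first $m$ for all $i<n$, so $d_{\mathcal F^n}(z,z')<\varepsilon/2$. Hence $s(d_{\mathcal F^n},\varepsilon)\le2^{n+m}$ by \eqref{eq:rs}, and $\mathbf h(S,\mathcal F)\le\log2$.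
\end{proof}

\begin{remark}
The weights $\frac13,\frac23$ serve to decode both orbits from one average. With weights $\frac12,\frac12$ one recovers only $z_i+z_i'\in\{0,1,2\}$; this gives $3^{n-1}$ separated points and $\mathbf h(T)\ge\log3$, still more than $\log2$.
\end{remark}

\section{Two bounds for the entropy of a family}\label{sec:bounds}

The number $H_\mu(\mathcal G)$ of a finite family $\mathcal G$ of continuous functions $X\to[0,1]$ can be compared with entropies of partitions of $X$ itself. From above we use partitions on which the functions are nearly constant; from below, the level sets. For $t\in[0,1]$ let $\gamma_t(\mathcal G)$ be the partition of $X$ generated by the sets $\{g\ge t\}$, $g\in\mathcal G$. Note that $\{(x,t):t\le g(x)\}$ lies in the product of the Borel $\sigma$-algebras, being the preimage of a closed set under $(x,t)\mapsto(g(x),t)$, so Fubini's theorem applies to it.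

\begin{lemma}\label{lem:bounds}
Let $\mu\in P(X)$ and let $\mathcal G$ be a finite family of continuous functions $X\to[0,1]$.
\begin{enumerate}
\item[(a)] Let $\varepsilon>0$ and let $\zeta$ be a finite Borel partition of $X$ such that each $g\in\mathcal G$ oscillates by at most $\varepsilon$ on each cell of $\zeta$. Then
\[
H_\mu(\mathcal G)\le H_\mu(\zeta)+\log\big(1+\tfrac1\varepsilon\big)+3\varepsilon\,|\mathcal G|\log2 .
\]
\item[(b)] $\displaystyle H_\mu(\mathcal G)\ge\int_0^1H_\mu(\gamma_t(\mathcal G))\,dt .$
\end{enumerate}
\end{lemma}

\begin{proof}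
(a) Divide $[0,1]$ into $\lceil1/\varepsilon\rceil\le1+\frac1\varepsilon$ intervals of length at most $\varepsilon$, forming a partition $\tau$. Fix $g\in\mathcal G$ and a nonempty $C\in\zeta$, and let $J=[\inf_Cg,\sup_Cg]$, an interval of length at most $\varepsilon$. If $I\in\tau$ does not meet $J$, then either $I$ lies below $J$ and $C\times I\subset\{t\le g(x)\}$, or $I$ lies above $J$ and $C\times I$ is disjoint from that set. The intervals $I$ that meet $J$ have total length at most $3\varepsilon$. So the cells of $\zeta\times\tau$ that are cut by $\{t\le g(x)\}$ have total $\mu\times\lambda$-measure at most $\sum_C\mu(C)\,3\varepsilon=3\varepsilon$, and the conditional entropy of the two-set partition $\{t\le g(x)\},\{t>g(x)\}$ given $\zeta\times\tau$ is at most $3\varepsilon\log2$. Summing over $g$,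
\[
H_\mu(\mathcal G)\le H(\zeta\times\tau)+H(\mathcal A_{\mathcal G}\mid\zeta\times\tau)\le H_\mu(\zeta)+\log\big(1+\tfrac1\varepsilon\big)+3\varepsilon|\mathcal G|\log2 .
\]

(b) For each $t$ the sections $A^t=\{x:(x,t)\in A\}$ of the atoms $A$ of $\mathcal A_{\mathcal G}$ form the partition $\gamma_t(\mathcal G)$ (some sections may be empty). With the concave function $\phi(s)=-s\log s$, Fubini's theorem and Jensen's inequality give
\[
H_\mu(\mathcal G)=\sum_A\phi\Big(\int_0^1\mu(A^t)\,dt\Big)\ge\int_0^1\sum_A\phi(\mu(A^t))\,dt=\int_0^1H_\mu(\gamma_t(\mathcal G))\,dt.\qedhere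
\]
\end{proof}

\begin{corollary}\label{cor:half}
The inequality \eqref{eq:half} holds: $h_\mu(T,\mathcal F)\le\mathbf h(T,\mathcal F)$ for every invariant $\mu$ and every finite family $\mathcal F$ of continuous functions $X\to[0,1]$. Hence $e(T)\le\mathbf h(T)$.
\end{corollary}

\begin{proof}
Let $\varepsilon>0$. The closed $d_{\mathcal F^n}$-balls of radius $\varepsilon$ around the points of a maximal $\varepsilon$-separated set are closed sets that cover $X$. Making them disjoint one after another, we get a Borel partition $\zeta$ with at most $s(d_{\mathcal F^n},\varepsilon)$ cells on which the functions of $\mathcal F^n$ oscillate by at most $2\varepsilon$. As $H_\mu(\zeta)\le\log s(d_{\mathcal F^n},\varepsilon)$ and $|\mathcal F^n|\le n|\mathcal F|$, Lemma~\ref{lem:bounds}(a) gives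
\[
H_\mu(\mathcal F^n)\le\log s(d_{\mathcal F^n},\varepsilon)+\log\big(1+\tfrac1{2\varepsilon}\big)+6\varepsilon\,n|\mathcal F|\log2 .
\]
Divide by $n$, let $n\to\infty$ and then $\varepsilon\to0$.
\end{proof}

\section{Realizing all pairs}\label{sec:pairs}

To prescribe both entropies we let transient points code several orbits, finitely or infinitely many, taken from subshifts of prescribed entropies. First we need such subshifts. The idea is to place free letters on a set of positions of a given density, chosen so regularly that the positions themselves contribute no entropy.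

\begin{lemma}\label{lem:subshift}
For each $t\in(0,\infty)$ there is a subshift of entropy $t$.
\end{lemma}

\begin{proof}
Take an integer $q\ge2$ with $\log q\ge t$ and put $\theta=t/\log q\in(0,1]$. For $x\in[0,1)$ let
\[
s^x_i=\lfloor(i+1)\theta+x\rfloor-\lfloor i\theta+x\rfloor\in\{0,1\}\qquad(i\ge0).
\]
Since $\sigma s^x=s^{y}$ with $y$ the fractional part of $x+\theta$, the closure $\mathcal S$ of $\{s^x:x\in[0,1)\}$ is a subshift, and its $n$-words are those of the sequences $s^x$. The word $s^x_0\dots s^x_{n-1}$ is determined by the vector $(\lfloor i\theta+x\rfloor)_{0\le i\le n}$. As a function of $x\in[0,1)$ each entry is nondecreasing; the entry with $i=0$ is constant, and each entry with $1\le i\le n$ jumps at most once. So there are at most $n+1$ such words, and each contains $\lfloor n\theta+x\rfloor$ ones for some $x\in[0,1)$, a number between $\theta n-1$ and $\theta n+1$. Now let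
\[
W=\{w\in\{0,\dots,q-1\}^{\mathbb N_0}:\text{ there is }s\in\mathcal S\text{ with }w_i=0\text{ whenever }s_i=0\}.
\]
This is a subshift, as the projection of a compact shift-invariant set of pairs $(w,s)$. A word $s_0\dots s_{n-1}$ with $l$ ones admits exactly $q^l$ words of $W$, so $q^{\theta n-1}\le N_n(W)\le(n+1)q^{\theta n+1}$ and $h(W)=\theta\log q=t$.
\end{proof}

\subsection*{The construction}

Let $\Lambda\subset B^{\mathbb N_0}$ be a subshift. Let $J=\emptyset$, $J=\{1,\dots,k\}$ or $J=\mathbb N$, and let $\Omega_j\subset\Lambda$, $j\in J$, be subshifts. For $J\ne\emptyset$ put $p_j=2c\,3^{-j}$, with $c\ge1$ such that $\sum_{j\in J}p_j=1$. Let $K=\prod_{j\in J}\Omega_j$ (and $K=\emptyset$ if $J=\emptyset$), $X=\Lambda\sqcup K$, and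
\[
Tf(z)=f(\sigma z)\quad(z\in\Lambda),\qquad Tf((z_j))=\sum_{j\in J}p_jf(\sigma z_j)\quad((z_j)\in K),
\]
where $\sigma z_j$ is a point of $\Lambda$. The series converges uniformly, so $T$ is a Markov operator on $C(X)$. For $n\ge1$ we have $T^nf(z)=f(\sigma^nz)$ and $T^nf((z_j))=\sum_jp_jf(\sigma^nz_j)$. The weights decrease so fast that
\begin{equation}\label{eq:weights}
p_j-\sum_{l\in J,\,l>j}p_l\ge c\,(2\cdot3^{-j}-3^{-j})\ge3^{-j},
\end{equation}
so an average with these weights can be decoded digit by digit.

\begin{lemma}\label{lem:pairs}
$e(T)=h(\Lambda)$ and $\mathbf h(T)=\max\big\{h(\Lambda),\sum_{j\in J}h(\Omega_j)\big\}$.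
\end{lemma}

\begin{proof}
\emph{Upper bound for $\mathbf h(T)$.} Let $\mathcal F\subset C(X)$ be finite and $\varepsilon>0$. Choose $m$ such that each $f\in\mathcal F$ varies by less than $\varepsilon$ between points of $\Lambda$ that agree in the first $m$ coordinates. If $J\ne\emptyset$, choose a finite $k'\in J$ with $2\max_{f\in\mathcal F}\|f\|\sum_{j>k'}p_j<\varepsilon$. Fix $n$, and divide $\Lambda$ into cells by prescribing the first $n+m$ coordinates of $z$, and $K$ by prescribing the first $n+m$ coordinates of each of $z_1,\dots,z_{k'}$. On a cell in $\Lambda$ each $T^if$ with $0\le i<n$ varies by less than $\varepsilon$ between any two points. On a cell in $K$ each $T^if$ with $1\le i<n$ varies by at most $\sum_{j\le k'}p_j\varepsilon+\varepsilon\le2\varepsilon$. For $i=0$, cover $X$ by finitely many, say $C$, sets of $d_{\mathcal F}$-diameter $<3\varepsilon$ and intersect the cells with them; $C$ does not depend on $n$. We get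
\[
r(d_{\mathcal F^n},3\varepsilon)\le C\Big(N_{n+m}(\Lambda)+\prod_{j\le k'}N_{n+m}(\Omega_j)\Big),
\]
without the second term if $K=\emptyset$. Here $C$, $m$ and $k'$ do not depend on $n$. Hence $\mathbf h(T,\mathcal F)\le\max\{h(\Lambda),\sum_Jh(\Omega_j)\}$ by \eqref{eq:rs}.

\emph{Lower bound for $\mathbf h(T)$.} For $b\in B$ let $f_b(z)=1$ if $z\in\Lambda$ and $z_0=b$, and $f_b=0$ at all other points of $X$. Put $\mathcal F=\{f_b:b\in B\}$. Points of $\Lambda$ with different $n$-words are at $d_{\mathcal F^n}$-distance $1$, so $\mathbf h(T,\mathcal F)\ge h(\Lambda)$.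

Now let $k\in J$ and $n\ge2$. For each $j\le k$ choose points of $\Omega_j$ that realize each of the words occurring at the coordinates $1,\dots,n-1$ once. There are at least $N_n(\Omega_j)/|B|$ of them, since such a word extends in at most $|B|$ ways to the coordinate $0$. Combine these choices for $j\le k$ and keep the components with $j>k$ fixed. For two different points $(z_l),(z_l')$ of $K$ so obtained there is $1\le i\le n-1$ with $(z_j)_i\ne(z_j')_i$ for some $j\le k$. For this $i$ take the least such $j$ and put $b=(z_j)_i$. In the difference of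
\[
T^if_b((z_l))=\sum_lp_l1_{\{(z_l)_i=b\}}\quad\text{and}\quad T^if_b((z_l'))=\sum_lp_l1_{\{(z'_l)_i=b\}}
\]
the terms with $l<j$ cancel, the term $l=j$ contributes $p_j$, and the others at least $-\sum_{l>j}p_l$. By \eqref{eq:weights} the difference is at least $3^{-j}\ge3^{-k}$. So $s(d_{\mathcal F^n},\varepsilon)\ge\prod_{j\le k}\big(N_n(\Omega_j)/|B|\big)$ for $\varepsilon<3^{-k}$, and $\mathbf h(T)\ge\sum_{j\le k}h(\Omega_j)$ for every $k\in J$.

\emph{Invariant measures.} Let $\mu$ be invariant. As in Section~\ref{sec:first}, $T1_K=0$ gives $\mu(K)=0$; the restriction of $\mu$ to $\Lambda$ is $\sigma$-invariant; and, as in \eqref{eq:restrict}, $h_\mu(T)\le\mathbf h(S)$ for the operator $Sg=g\circ\sigma$ on $C(\Lambda)$. The upper bound above with $J=\emptyset$ gives $\mathbf h(S)\le h(\Lambda)$. So $e(T)\le h(\Lambda)$.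

Conversely, a $\sigma$-invariant probability measure $\mu$ on $\Lambda$, extended by $\mu(K)=0$, is $T$-invariant. For $\mathcal F=\{f_b:b\in B\}$ the functions in $\mathcal F^n$ are $0/1$-valued on $\Lambda$, so up to null sets $\mathcal A_{\mathcal F^n}$ is the partition of $\Lambda$ into $n$-words times $[0,1]$. The partition according to $z_0$ is generating for $\sigma$, so $h_\mu(T,\mathcal F)=h_\mu(\sigma)$. Taking the supremum over $\mu$, the classical variational principle for $\sigma|_\Lambda$ gives $e(T)\ge h(\Lambda)$.
\end{proof}

\begin{proposition}\label{prop:realize}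
The pair $(0,0)$ and all pairs $(a,b)$ with $0<a\le b\le\infty$ are of the form $(e(T),\mathbf h(T))$.
\end{proposition}

\begin{proof}
\emph{$(0,0)$.} If $X$ is a point, every $s(d,\varepsilon)$ is $1$, so $\mathbf h(T)=0$ and $e(T)=0$ by \eqref{eq:half}.

\emph{$0<a=b<\infty$.} Take $J=\emptyset$ and $h(\Lambda)=a$ in Lemma~\ref{lem:pairs}; such a $\Lambda$ exists by Lemma~\ref{lem:subshift}, which also supplies the subshifts below.

\emph{$0<a<b<\infty$.} Let $k=\lceil b/a\rceil\ge2$ and $t=b-(k-1)a\in(0,a]$. Take subshifts $\Omega,V$ over disjoint alphabets with $h(\Omega)=a$ and $h(V)=t$. Let $\Lambda=\Omega\sqcup V$, $J=\{1,\dots,k\}$, $\Omega_1=\dots=\Omega_{k-1}=\Omega$ and $\Omega_k=V$. Then $h(\Lambda)=\max\{a,t\}=a$ and $\sum_jh(\Omega_j)=(k-1)a+t=b$.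

\emph{$0<a<b=\infty$.} Let $\Lambda=\Omega$ with $h(\Omega)=a$, $J=\mathbb N$ and $\Omega_j=\Omega$ for all $j$. Then $\sum_jh(\Omega_j)=\infty$.

\emph{$a=b=\infty$.} Let $Tf=f\circ\sigma$ on $C(X)$, $X=(\{0,1\}^{\mathbb N})^{\mathbb N_0}$, and let $\mu$ be the fair-coin product measure, which is invariant. Let $\mathcal F$ consist of the $2^k$ indicator functions of the clopen sets prescribing the first $k$ bits of the $0$-th letter. Up to null sets $\mathcal A_{\mathcal F^n}$ consists of $2^{kn}$ sets of equal measure, so $h_\mu(T,\mathcal F)=k\log2$. Hence $e(T)=\infty$, and $\mathbf h(T)=\infty$ by \eqref{eq:half}.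
\end{proof}

\begin{proposition}\label{prop:ue}
There is a Markov operator $T$ with exactly one invariant probability measure $\mu$ and with $h_\mu(T)<\infty=\mathbf h(T)$.
\end{proposition}

\begin{proof}
Let $\Omega$ be a subshift of positive entropy with only one $\sigma$-invariant probability measure; such subshifts exist \cite{HK}. (A two-sided subshift may be replaced by its projection to the nonnegative coordinates. The numbers $N_n$ are the same. By Kolmogorov's extension theorem each invariant measure of the projection comes from an invariant two-sided measure with the same probabilities of words; the latter is carried by the two-sided subshift, because only words of that subshift have positive probability. So uniqueness passes to the projection.) In the construction take $J=\mathbb N$ and $\Lambda=\Omega_j=\Omega$ for all $j$. Every $T$-invariant measure lives on $\Omega$ and is $\sigma$-invariant there, so it is unique, and Lemma~\ref{lem:pairs} gives $h_\mu(T)=e(T)=h(\Omega)<\infty$ and $\mathbf h(T)=\infty$.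
\end{proof}

\section{Positive entropy survives}\label{sec:positive}

We prove Theorem~\ref{thm:positive}; together with Proposition~\ref{prop:realize} and $e(T)\le\mathbf h(T)$ it yields Theorem~\ref{thm:classification}, since it excludes the pairs $(0,b)$ with $b>0$.

\subsection{The idea}

Fix $f:X\to[0,1]$ and put $f_i=T^if$. A point $x$ is observed through the sequence $(f_i(x))_{i\ge0}$. Since $f_i(x)=\int f\,d((T^*)^i\delta_x)$, the natural dynamical system is $T^*$ on $P(X)$, and $\nu\in P(X)$ is observed through $\big(\int f_i\,d\nu\big)_{i\ge0}$. Positive topological entropy will give an invariant \emph{random measure}: a $T^*$-invariant distribution of $\nu\in P(X)$ for which these sequences have positive entropy. Its barycenter $\mu$ is an invariant measure on $X$. We have to show that $h_\mu(T,\{f\})>0$, that is, that the vectors $(f_i(x))_{i<n}$ have exponential complexity under $\mu$.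

Turn this around. Suppose that under $\mu$ only $A=e^{o(n)}$ different vectors $(f_i(x))_{i<n}$ occur, up to small errors and small probability. A typical $\nu$ is then essentially carried by these $A$ kinds of points, and $(\int f_i\,d\nu)_{i<n}$ is approximately a convex combination of $A$ vectors $y_1,\dots,y_A\in[0,1]^n$. Are there few such convex combinations? If $\nu$ is a mixture of two points with weights $\frac13,\frac23$, as in Section~\ref{sec:first}, there are at most $A^2=e^{o(n)}$. In general the combination involves all $A$ vectors with arbitrary weights. But it is an expectation, and we may replace it by the average of $L$ independent samples, where $L$ depends only on the accuracy and not on $n$. There are at most $A^L=e^{o(n)}$ such averages.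

The price is that the approximation is good only for most coordinates $i<n$. Asking for all of them would cost a number of samples growing like $\log n$ in the usual union bound, and $A^{\log n}$ need not be $e^{o(n)}$. Errors in a small proportion of coordinates are harmless for entropy. Here is the precise statement.

\begin{lemma}\label{lem:sampling}
Let $\delta\in(0,1]$, let $L\ge\delta^{-3}$ be an integer, let $Y\subset[0,1]^n$ be finite and nonempty, and let $V$ be the set of all averages $\frac1L\sum_{s=1}^Ly^{(s)}$ with $y^{(1)},\dots,y^{(L)}\in Y$. Then $|V|\le|Y|^L$, and for each $y$ in the convex hull of $Y$ there is $v\in V$ with $|y_i-v_i|\le\delta/2$ for all but at most $\delta n$ indices $i$.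
\end{lemma}

\begin{proof}
The bound for $|V|$ is clear. Write $y=\sum_{a\in Y}w_aa$ with weights $w_a\ge 0$ of sum $1$, and choose $y^{(1)},\dots,y^{(L)}\in Y$ independently with distribution $(w_a)$. For each $i$ the number $v_i=\frac1L\sum_sy^{(s)}_i$ has mean $y_i$ and variance at most $\frac1{4L}$, since a random variable with values in $[0,1]$ has variance at most $\frac14$. By Chebyshev's inequality $|v_i-y_i|>\delta/2$ has probability at most $\frac1{L\delta^2}\le\delta$. So the expected number of indices with this property is at most $\delta n$, and some choice has at most $\delta n$ of them.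
\end{proof}

\subsection{An invariant random measure}

Assume $\mathbf h(T,\{f\})>0$. Then there is $\varepsilon_0>0$ with
\begin{equation}\label{eq:poshyp}
\limsup_{n\to\infty}\frac1n\log s(d_{\{f\}^n},\varepsilon_0)>0 .
\end{equation}
The space $P(X)$ need not be metrizable, so we take an invariant measure of positive entropy on a metrizable image of $P(X)$ first, and lift it afterwards. Let
\[
\Phi:P(X)\to[0,1]^{\mathbb N_0},\qquad\Phi(\nu)_i=\int f_i\,d\nu .
\]
This map is continuous, and $\Phi\circ T^*=\sigma\circ\Phi$ because $\int f_i\,d(T^*\nu)=\int f_{i+1}\,d\nu$. So $Q=\Phi(P(X))$ is compact and $\sigma Q\subset Q$.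

\begin{lemma}\label{lem:m}
There is a $\sigma$-invariant Borel probability measure $m$ on $Q$ with $h_m(\sigma)>0$.
\end{lemma}

\begin{proof}
Use the metric $D(q,q')=\sum_i2^{-i-1}|q_i-q_i'|\ge\frac12|q_0-q_0'|$ on $Q$. For $x,y\in X$ we have $\Phi(\delta_x)_i=f_i(x)$, hence
\[
\max_{i<n}D(\sigma^i\Phi(\delta_x),\sigma^i\Phi(\delta_y))\ge\tfrac12\max_{i<n}|f_i(x)-f_i(y)|=\tfrac12d_{\{f\}^n}(x,y).
\]
So an $\varepsilon_0$-separated set for $d_{\{f\}^n}$ gives an $(n,\varepsilon_0/2)$-separated set of the same cardinality for $\sigma|_Q$. By \eqref{eq:poshyp} and Bowen's definition, $\sigma|_Q$ has positive topological entropy, and the classical variational principle gives $m$.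
\end{proof}

\begin{lemma}\label{lem:M}
There are a regular Borel probability measure $M$ on $P(X)$ with $\Phi_*M=m$ and an invariant measure $\mu\in P(X)$ such that, for $\psi=(f_i)_{i\ge0}:X\to[0,1]^{\mathbb N_0}$ and every Borel set $E\subset[0,1]^{\mathbb N_0}$, the function $\nu\mapsto\nu(\psi^{-1}E)$ is Borel on $P(X)$ and
\begin{equation}\label{eq:bary}
\int\nu(\psi^{-1}E)\,dM(\nu)=\mu(\psi^{-1}E).
\end{equation}
\end{lemma}

\begin{proof}
Let $\mathcal L$ be the set of regular Borel probability measures $M$ on the compact space $P(X)$ with $\Phi_*M=m$. It is nonempty: on the subspace $\{g\circ\Phi:g\in C(Q)\}$ of $C(P(X))$ the functional $g\circ\Phi\mapsto\int g\,dm$ is well defined and has norm $1$, since $\Phi$ maps onto $Q$. By the Hahn--Banach theorem it extends to a functional on $C(P(X))$ of norm $1$ with value $1$ at the constant $1$. Such a functional is positive, so it is given by some $M\in\mathcal L$.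

The set $\mathcal L$ is convex and weak* compact. The map $M\mapsto(T^*)_*M$ is affine and continuous, and it preserves $\mathcal L$, because $\Phi_*(T^*)_*M=\sigma_*\Phi_*M=\sigma_*m=m$. By the Markov--Kakutani theorem there is $M\in\mathcal L$ with $(T^*)_*M=M$. Define $\mu\in P(X)$, the barycenter of $M$, by $\int g\,d\mu=\int\big(\int g\,d\nu\big)dM(\nu)$ for $g\in C(X)$. Then
\[
\int Tg\,d\mu=\int\Big(\int g\,d(T^*\nu)\Big)dM(\nu)=\int\Big(\int g\,d\nu\Big)dM(\nu)=\int g\,d\mu ,
\]
so $\mu$ is invariant.

Let $E$ be closed. Then $1_E$ is the limit of a decreasing sequence of continuous functions $g_k:[0,1]^{\mathbb N_0}\to[0,1]$. The functions $\nu\mapsto\int g_k\circ\psi\,d\nu$ are continuous and decrease to $\nu\mapsto\nu(\psi^{-1}E)$, which is therefore Borel. Also $\int\big(\int g_k\circ\psi\,d\nu\big)dM(\nu)=\int g_k\circ\psi\,d\mu$, and \eqref{eq:bary} follows by monotone convergence. The Borel sets $E$ with the asserted property form a Dynkin system that contains the closed sets. The closed sets are stable under intersection and generate the Borel sets, so the property holds for all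 Borel $E$.
\end{proof}

\subsection{Choice of parameters}

We show that the measure $\mu$ of Lemma~\ref{lem:M} satisfies $h_\mu(T,\{f\})>0$. First we make the entropy of $m$ visible on finitely many names. The law of $q_0$ under $m$ has at most countably many atoms, so there is an increasing sequence of partitions of $[0,1]$ into finitely many intervals whose interior endpoints are not atoms and have a dense union. Each of them gives a partition of $Q$, according to the interval containing $q_0$; these partitions of $Q$ and their preimages under the powers of $\sigma$ generate the Borel sets of $Q$. By the Kolmogorov--Sinai theorem for increasing generating sequences of partitions, one of the partitions of $[0,1]$, say $\alpha$, satisfies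
\[
h:=h_m(\sigma,\alpha)=\lim_{n\to\infty}\frac1nH_m(\alpha^n)>0 ,
\]
where $\alpha^n$ is the partition of $Q$ according to the \emph{name} of $q$, that is, the sequence of intervals of $\alpha$ containing $q_0,\dots,q_{n-1}$. Names of vectors in $[0,1]^n$ are defined in the same way. Let $r$ be the number of intervals of $\alpha$ and $\Theta$ the finite set of its interior endpoints; since $h>0$, we have $r\ge2$ and $\Theta\ne\emptyset$. Put
\[
\omega(\rho)=\mathbf H(2\sqrt\rho)+4\sqrt\rho\,\log r ,
\]
which tends to $0$ as $\rho\to0$. Now fix, in this order,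
\begin{itemize}
\item $\rho\in(0,\frac1{16}]$ with $\omega(\rho)<h$;
\item $\delta\in(0,\rho]$ with $m\{\operatorname{dist}(q_0,\Theta)\le\delta\}\le\rho$, which is possible because $m\{q_0\in\Theta\}=0$;
\item $\eta=(\delta/4)^2$ and $L=\lceil\delta^{-3}\rceil$.
\end{itemize}
None of these depends on $n$. We shall prove that for all $n\ge1$
\begin{equation}\label{eq:goal}
H_m(\alpha^n)\le\log2+\frac L{\eta^2}\,H_\mu(\{f\}^n)+\omega(\rho)\,n .
\end{equation}
Dividing by $n$ and letting $n\to\infty$ we then get $h\le\frac L{\eta^2}h_\mu(T,\{f\})+\omega(\rho)$, so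
\[
h_\mu(T,\{f\})\ge\frac{\eta^2}L\,(h-\omega(\rho))>0 ,
\]
which is the first assertion of Theorem~\ref{thm:positive}.

\subsection{Proof of \texorpdfstring{\eqref{eq:goal}}{the main estimate}}

Fix $n$.

\emph{A partition of $X$ from level sets.} We need a partition of $X$ on which $f_0,\dots,f_{n-1}$ are nearly constant and whose entropy is controlled by $H_\mu(\{f\}^n)$. Level sets at a grid of mesh $\eta$ do it, provided the grid is placed well. Let $\gamma_t=\gamma_t(\{f\}^n)$ be the partition of $X$ generated by the sets $\{f_i\ge t\}$, $i<n$, and for $s\in[0,\eta)$ let $D_s=\{s+j\eta:j\in\mathbb N_0\}\cap[0,1]$. As $s$ runs through $[0,\eta)$, the sets $D_s$ cover each point of $[0,1]$ exactly once, so by Lemma~\ref{lem:bounds}(b)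
\[
\int_0^\eta\sum_{t\in D_s}H_\mu(\gamma_t)\,ds=\int_0^1H_\mu(\gamma_t)\,dt\le H_\mu(\{f\}^n).
\]
Hence for some $s$ the partition $\gamma=\bigvee_{t\in D_s}\gamma_t$ satisfies
\begin{equation}\label{eq:gamma}
H:=H_\mu(\gamma)\le\sum_{t\in D_s}H_\mu(\gamma_t)\le\frac1\eta\,H_\mu(\{f\}^n).
\end{equation}
The grid $D_s$ cuts $[0,1]$ into intervals of length at most $\eta$, and on an atom of $\gamma$ each $f_i$, $i<n$, takes values in only one of them. So each $f_i$ oscillates by at most $\eta$ there.

\emph{Typical atoms.} The information function of $\gamma$, equal to $-\log\mu(a)$ on an atom $a$, has $\mu$-integral $H$. By Markov's inequality the atoms with $\mu(a)\ge e^{-H/\eta}$ have a union $X_n$ with $\mu(X\setminus X_n)\le\eta$. (If $H=0$, then $\gamma$ has an atom of full measure.) There are at most $e^{H/\eta}$ such atoms, and at least one, as $\eta<1$. Choose a point $x_a$ in each of them, let $Y$ be the set of the vectors $(f_i(x_a))_{i<n}$, and let $V$ be the set of averages of $L$ of them, as in Lemma~\ref{lem:sampling}. By \eqref{eq:gamma}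
\begin{equation}\label{eq:V}
\log|V|\le\frac{LH}\eta\le\frac L{\eta^2}\,H_\mu(\{f\}^n).
\end{equation}

\emph{Typical measures.} Let $\mathcal G=\{\nu\in P(X):\nu(X\setminus X_n)\le\sqrt\eta\}$. The set $X\setminus X_n$ is of the form $\psi^{-1}E$ with $E$ Borel, so \eqref{eq:bary} says that $\nu(X\setminus X_n)$ has $M$-mean $\mu(X\setminus X_n)\le\eta$. By Markov's inequality $M(\mathcal G)\ge1-\sqrt\eta\ge1-\rho$.

\emph{Claim: for each $\nu\in\mathcal G$ there is $v\in V$ with $|\Phi(\nu)_i-v_i|\le\delta$ for all but at most $\delta n$ indices $i<n$.} Let $\nu'=\nu(\,\cdot\mid X_n)$, which is defined since $\nu(X_n)\ge1-\sqrt\eta>0$, and for the typical atoms $a$ let $w_a=\nu'(a)$. As $\nu$ is a mixture of $\nu'$ and a measure on $X\setminus X_n$ with weight at most $\sqrt\eta$ for the latter, and $0\le f_i\le1$,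
\[
\Big|\int f_i\,d\nu-\int f_i\,d\nu'\Big|\le\sqrt\eta .
\]
As $f_i$ oscillates by at most $\eta$ on $a$,
\[
\Big|\int f_i\,d\nu'-\sum_aw_af_i(x_a)\Big|\le\eta .
\]
The vector $\big(\sum_aw_af_i(x_a)\big)_{i<n}$ is in the convex hull of $Y$. Lemma~\ref{lem:sampling} gives $v\in V$ that differs from it by at most $\delta/2$ in all but at most $\delta n$ coordinates. Since $\sqrt\eta+\eta+\frac\delta2=\frac\delta4+\frac{\delta^2}{16}+\frac\delta2\le\delta$, the claim follows.

\emph{From vectors to names.} Two numbers at distance at most $\delta$ lie in the same interval of $\alpha$ unless they are close to an endpoint. Let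
\[
\mathcal B=\{\nu:\#\{i<n:\operatorname{dist}(\Phi(\nu)_i,\Theta)\le\delta\}\le\sqrt\rho\,n\}.
\]
Since $\Phi_*M=m$ is $\sigma$-invariant, each $\Phi(\nu)_i$ has under $M$ the law of $q_0$ under $m$. So the number in the definition of $\mathcal B$ has $M$-mean at most $\rho n$, and $M(\mathcal B)\ge1-\sqrt\rho$ by Markov's inequality. Put $\mathcal E=\mathcal G\cap\mathcal B$; then $M(\mathcal E^c)\le\rho+\sqrt\rho\le2\sqrt\rho$. If $|\Phi(\nu)_i-v_i|\le\delta<\operatorname{dist}(\Phi(\nu)_i,\Theta)$, no endpoint separates $\Phi(\nu)_i$ from $v_i$. So for $\nu\in\mathcal E$ the name of $(\Phi(\nu)_i)_{i<n}$ agrees with the name of some $v\in V$ outside at most $(\delta+\sqrt\rho)n\le2\sqrt\rho\,n$ indices.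

Write $\kappa=2\sqrt\rho\le\frac12$. The number of names that differ from a given one in at most $\kappa n$ indices is at most $r^{\kappa n}\sum_{j\le\kappa n}\binom nj$. Moreover $\sum_{j\le\kappa n}\binom nj\le e^{n\mathbf H(\kappa)}$, because
\[
1\ge\sum_{j\le\kappa n}\binom nj\kappa^j(1-\kappa)^{n-j}\ge\kappa^{\kappa n}(1-\kappa)^{n-\kappa n}\sum_{j\le\kappa n}\binom nj=e^{-n\mathbf H(\kappa)}\sum_{j\le\kappa n}\binom nj ,
\]
where the second inequality uses $\kappa\le1-\kappa$. So on $\mathcal E$ at most $|V|\exp\big(n[\mathbf H(2\sqrt\rho)+2\sqrt\rho\log r]\big)$ names occur.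

\emph{Conclusion.} As $\Phi_*M=m$, the number $H_m(\alpha^n)$ is the entropy of the name of $\Phi(\nu)$ when $\nu$ has law $M$. Condition on whether $\nu\in\mathcal E$ (both $\mathcal G$ and $\mathcal B$ are Borel). This information has entropy at most $\log2$; given $\nu\in\mathcal E$ we have the count just made; given $\nu\notin\mathcal E$ there are at most $r^n$ names. With \eqref{eq:V},
\[
H_m(\alpha^n)\le\log2+\frac L{\eta^2}H_\mu(\{f\}^n)+n\big[\mathbf H(2\sqrt\rho)+2\sqrt\rho\log r\big]+2\sqrt\rho\;n\log r ,
\]
which is \eqref{eq:goal}. This proves the first assertion of Theorem~\ref{thm:positive}. \hfill$\square$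

\subsection{From one function to all, and Theorem~\ref{thm:classification}}

\begin{proof}[Proof of the second assertion of Theorem~\ref{thm:positive}]
If $e(T)>0$, then $\mathbf h(T)>0$ by \eqref{eq:half}. Conversely let $\mathbf h(T,\mathcal F)>0$ for some $\mathcal F=\{f^1,\dots,f^l\}\subset C(X)$. As $d_{\mathcal F^n}=\max_jd_{\{f^j\}^n}$, intersecting covers gives $r(d_{\mathcal F^n},\varepsilon)\le\prod_jr(d_{\{f^j\}^n},\varepsilon)$, and with \eqref{eq:rs}
\[
s(d_{\mathcal F^n},\varepsilon)\le\prod_{j=1}^ls(d_{\{f^j\}^n},\varepsilon/3).
\]
Hence $0<\mathbf h(T,\mathcal F)\le\sum_j\mathbf h(T,\{f^j\})$, and $\mathbf h(T,\{f^j\})>0$ for some $j$. This $f^j$ is not constant. Let $g=(f^j-\min f^j)/(\max f^j-\min f^j)$, a function with values in $[0,1]$. Since $T1=1$, the pseudometrics $d_{\{g\}^n}$ and $d_{\{f^j\}^n}$ differ by the constant factor $\max f^j-\min f^j$. So $\mathbf h(T,\{g\})=\mathbf h(T,\{f^j\})>0$, and the first assertion gives an invariant $\mu$ with $h_\mu(T)\ge h_\mu(T,\{g\})>0$.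
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:classification}]
All pairs listed occur by Proposition~\ref{prop:realize}. Conversely $0\le e(T)\le\mathbf h(T)\le\infty$ by Corollary~\ref{cor:half}, and if $e(T)=0$, then $\mathbf h(T)=0$ by Theorem~\ref{thm:positive}.
\end{proof}

\section{Strictly positive operators}\label{sec:irreducible}

The counterexamples so far have a transient open and closed set $K$ with $T1_K=0$. To avoid it we let the extra information sit in the letters of a sequence. Take letters in
\[
A=\{0,\tfrac1{q-1},\tfrac2{q-1},\dots,1\}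
\]
and read a letter $a$ as the bias of a coin: let $\beta_a=a\delta_1+(1-a)\delta_0$. Consider first the operator
\[
T_0f(w)=\int f\,d\bigotimes_{i\ge0}\beta_{w_{i+1}}\qquad(w\in A^{\mathbb N_0}),
\]
which shifts $w$ and then replaces each letter by the outcome of its coin. As $\beta_a$ has mean $a$, the observable $f_0(w)=w_0$ satisfies $T_0^nf_0(w)=w_n$. It sees all $q$ letters, so $\mathbf h(T_0)\ge\log q$. But after one step every letter is $0$ or $1$, so invariant measures live on $\{0,1\}^{\mathbb N_0}$, where $\beta_0=\delta_0$ and $\beta_1=\delta_1$ make $T_0$ the shift. Their entropy is thus at most $\log2$.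

To make the operator strictly positive we add a little uniform noise. With the same amount of noise in all coordinates, the signal $T^nf_0$ would decay exponentially in $n$ and the topological count just made would break down. We therefore let the noise be summable over the coordinates.

\begin{proof}[Proof of Theorem~\ref{thm:irreducible}]
Let $X=A^{\mathbb N_0}$, a Cantor set, let $u$ be the uniform distribution on $A$, $\eta_i=2^{-i-2}$, and
\[
\kappa_i(a)=(1-\eta_i)\beta_a+\eta_iu,\qquad Tf(w)=\int f\,d\bigotimes_{i\ge0}\kappa_i(w_{i+1}).
\]
If $f$ depends only on $w_0,\dots,w_{m-1}$, then $Tf$ depends only on $w_1,\dots,w_m$. Such functions are dense in $C(X)$ and $|Tf|\le\|f\|$, so $T$ maps $C(X)$ into $C(X)$ and is a Markov operator. For $f$ as above, $T^if$ depends only on $w_i,\dots,w_{i+m-1}$.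

\emph{Strict positivity.} If $0\ne f\ge0$, then $f\ge c$ for some constant $c>0$ on some cylinder $\{w_0=a_0,\dots,w_{m-1}=a_{m-1}\}$. Since $\kappa_i(a)$ gives mass at least $\eta_i/q$ to each letter, $Tf\ge c\prod_{i<m}(\eta_i/q)>0$ everywhere. Hence $\int f\,d\mu=\int Tf\,d\mu>0$ for every invariant $\mu$; applied to indicators of cylinders, this says that $\mu$ has full support.

\emph{The signal.} Let $f_l(w)=w_l$. The mean of $\kappa_i(a)$ is $(1-\eta_i)a+\frac{\eta_i}2=\frac12+(1-\eta_i)(a-\frac12)$, so $Tf_l-\frac12=(1-\eta_l)(f_{l+1}-\frac12)$. By induction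
\begin{equation}\label{eq:signal}
T^nf_l(w)=\tfrac12+c_{l,n}(w_{l+n}-\tfrac12),\qquad c_{l,n}=\prod_{i=l}^{l+n-1}(1-\eta_i)\ge c_l:=\prod_{i\ge l}(1-\eta_i).
\end{equation}
As $\sum\eta_i<\infty$, we have $c_l>0$, and $c_l\to1$ as $l\to\infty$.

\emph{$\mathbf h(T)=\log q$.} By \eqref{eq:signal} with $l=0$, points with different words $w_0\dots w_{n-1}$ are at $d_{\{f_0\}^n}$-distance at least $c_0/(q-1)$. Hence $\mathbf h(T)\ge\log q$. For the upper bound let $\mathcal F$ be finite and $\varepsilon>0$. Choose $m$ such that each $f\in\mathcal F$ is within $\varepsilon$, in the supremum norm, of a function of $w_0,\dots,w_{m-1}$. As $T$ is a contraction, $T^if$ is within $\varepsilon$ of a function of $w_i,\dots,w_{i+m-1}$. Let $\zeta_n$ be the partition of $X$ according to $w_0,\dots,w_{n+m-1}$. Then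
\begin{equation}\label{eq:osc}
\text{each function in }\mathcal F^n\text{ oscillates by at most }2\varepsilon\text{ on each cell of }\zeta_n .
\end{equation}
So $s(d_{\mathcal F^n},3\varepsilon)\le q^{n+m}$ by \eqref{eq:rs}, and $\mathbf h(T)\le\log q$.

\emph{$e(T)\le\log2$.} Let $\mu$ be invariant, let the functions in $\mathcal F$ have values in $[0,1]$, and let $\varepsilon,m,\zeta_n$ be as above. By \eqref{eq:osc} and Lemma~\ref{lem:bounds}(a),
\begin{equation}\label{eq:upper}
H_\mu(\mathcal F^n)\le H_\mu(\zeta_n)+\log\big(1+\tfrac1{2\varepsilon}\big)+6\varepsilon\,n|\mathcal F|\log2 .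
\end{equation}
Since $\mu=T^*\mu$, the law of $w_i$ under $\mu$ is $\int\kappa_i(w_{i+1})\,d\mu(w)$, which is $(1-\eta_i)$ times a law on $\{0,1\}$ plus $\eta_iu$. So $D_i=1_{\{w_i\notin\{0,1\}\}}$ satisfies $\mu(D_i=1)\le\eta_i\le\frac14$. Given $D_i=0$ the letter $w_i$ has at most two values, otherwise at most $q$. As $\mathbf H$ increases on $[0,\frac12]$,
\[
H_\mu(\zeta_n)\le\sum_{i<n+m}\big(H_\mu(D_i)+H_\mu(w_i\mid D_i)\big)\le\sum_{i<n+m}\big(\mathbf H(\eta_i)+\log2+\eta_i\log q\big),
\]
and this is at most $(n+m)\log2$ plus a constant, because $\sum_i\mathbf H(\eta_i)$ and $\sum_i\eta_i$ converge. With \eqref{eq:upper} we get $h_\mu(T,\mathcal F)\le\log2+6\varepsilon|\mathcal F|\log2$. Let $\varepsilon\to0$.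

\emph{$e(T)\ge\log2$.} Let $\pi_i=(1-\eta_i)\beta_{1/2}+\eta_iu$, a law on $A$ with mean $\frac12$, and $\mu=\bigotimes_{i\ge0}\pi_i$. (For even $q$ the number $\frac12$ is not a letter, but $\beta_{1/2}=\frac12\delta_0+\frac12\delta_1$ is a law on $A$.) Since $\beta_a$ is affine in $a$, averaging $\kappa_i(a)$ over $a$ with law $\pi_{i+1}$ gives $(1-\eta_i)\beta_{1/2}+\eta_iu=\pi_i$. The letters $w_{i+1}$, $i\ge0$, are independent under $\mu$, so $T^*\mu=\bigotimes_i\pi_i=\mu$.

Fix $l$ and $t$ with $|t-\frac12|<c_l/2$. By \eqref{eq:signal} the indicator of $\{T^if_l\ge t\}$ is a function of $w_{l+i}$; it equals $1$ if $w_{l+i}=1$, since then $T^if_l\ge\frac12+\frac{c_l}2$, and $0$ if $w_{l+i}=0$, since then $T^if_l\le\frac12-\frac{c_l}2$. So under $\mu$ these indicators are independent in $i$, and each takes both values with probability at least $(1-\eta_{l+i})/2$. Hence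
\[
H_\mu\big(\gamma_t(\{f_l\}^n)\big)\ge\sum_{i<n}\mathbf H\Big(\frac{1-\eta_{l+i}}2\Big).
\]
Such $t$ form an interval of length $c_l$ in $[0,1]$. By Lemma~\ref{lem:bounds}(b),
\[
H_\mu(\{f_l\}^n)\ge c_l\sum_{i<n}\mathbf H\Big(\frac{1-\eta_{l+i}}2\Big).
\]
Since $\eta_{l+i}\to0$ as $i\to\infty$, dividing by $n$ gives $h_\mu(T,\{f_l\})\ge c_l\log2$. Let $l\to\infty$ to get $h_\mu(T)\ge\log2$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{EDS} \emph{Entropy in Dynamical Systems}, \url{https://www.usb.ac.ir/FileStaff/4982_2019-2-20-16-36-43.pdf}.
\bibitem{HK} F.~Hahn and Y.~Katznelson, \emph{On the entropy of uniquely ergodic transformations}, Trans. AMS \textbf{126} (1967).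
\end{thebibliography}

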